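# Martin's Axiom and the normality of $\omega_1$-box products of compact metric spaces

## 1. Finite factors and chains of equivalence relations

**Definition ($\omega_1$-box product).** For topological spaces $X_\alpha$ ($\alpha<\omega_1$), the space $\langle\omega_1-\square_{\alpha<\omega_1}X_\alpha\rangle$ is the cartesian product $\prod_{\alpha<\omega_1}X_\alpha$ with the topology generated by the boxes $\prod_\alpha U_\alpha$, where each $U_\alpha$ is open in $X_\alpha$ and the support $\{\alpha:U_\alpha\ne X_\alpha\}$ is countable.

If only countably many factors have more than one point, this is the full box product of those factors. If every factor is the discrete space $2=\{0,1\}$, the basic neighborhoods of a point $c$ are the sets $\{c':c'{\restriction}\alpha=c{\restriction}\alpha\}$ with $\alpha<\omega_1$: a countable support is bounded below $\omega_1$, and singletons are open in each factor.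

The question, from "On Box Products" (https://people.math.wisc.edu/~awmille1/res/box.pdf), is whether Martin's Axiom implies that such a product is normal whenever all the $X_\alpha$ are compact metric. Two positive results are known. Under CH the product is paracompact, hence normal, for all compact metric $X_\alpha$. More generally, Kunen noted that the existence of an $\omega_1$-scale in $\omega^\omega$ gives the same conclusion.

All our products are regular and Hausdorff. Two distinct points differ at one coordinate, which separates them. Given $x\in\prod U_\alpha$, choose open $V_\alpha$ with $x_\alpha\in V_\alpha\subseteq\overline{V_\alpha}\subseteq U_\alpha$, and $V_\alpha=X_\alpha$ where $U_\alpha=X_\alpha$. Then $\prod V_\alpha$ is a neighborhood of $x$ inside the closed set $\prod\overline{V_\alpha}\subseteq\prod U_\alpha$. We use freely that paracompact Hausdorff spaces are normal and that the product of a compact Hausdorff and a paracompact Hausdorff space is paracompact. A space is *ultraparacompact* if every open cover is refined by a partition into open sets.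

Here is the easy case: almost all factors are finite. It is a theorem of ZFC. For an equivalence relation $A$ write $A[x]$ for the class of $x$.

**Lemma 1.1 (chain lemma).** Let $\langle A_\xi\rangle$ be a well-ordered decreasing chain of equivalence relations on a space, with open classes, such that the classes form a base. Then the space is ultraparacompact.

*Proof.* Fix an open cover. For each $x$ let $\xi(x)$ be the least $\xi$ such that $A_\xi[x]$ is contained in a member of the cover; it exists because the classes form a base. We show that the sets $A_{\xi(x)}[x]$ form a partition.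

Let $y\in A_{\xi(x)}[x]$. Then $A_{\xi(x)}[y]=A_{\xi(x)}[x]$ lies in a member of the cover, so $\xi(y)\le\xi(x)$. Suppose $\xi(y)<\xi(x)$. Since $A_{\xi(x)}\subseteq A_{\xi(y)}$, we get $x\in A_{\xi(y)}[y]$, so $A_{\xi(y)}[x]=A_{\xi(y)}[y]$ lies in a member of the cover, contradicting the minimality of $\xi(x)$. Hence $\xi(y)=\xi(x)$. If $A_{\xi(x)}[x]$ and $A_{\xi(y)}[y]$ share a point $u$, then $\xi(x)=\xi(u)=\xi(y)$ and both sets equal $A_{\xi(u)}[u]$. $\square$

**Proposition 1.2.** If the $X_\alpha$ are nonempty compact metric and all but finitely many are finite, then $\langle\omega_1-\square_{\alpha<\omega_1}X_\alpha\rangle$ is paracompact.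

*Proof.* The space is $K\times Z$ with $K$ compact (the finitely many infinite factors) and $Z$ an $\omega_1$-box product of finite discrete spaces. On $Z$ the relations "$z{\restriction}\alpha=z'{\restriction}\alpha$" ($\alpha<\omega_1$) decrease with $\alpha$, have open classes, and their classes form a base. By Lemma 1.1, $Z$ is ultraparacompact, so paracompact, and $K\times Z$ is paracompact. $\square$

What changes when infinitely many factors are infinite? Start with only countably many nontrivial factors.

## 2. Countably many factors and scales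

We write $\le^*,\subseteq^*,=^*$ for "modulo a finite set", and "almost all $n$" for "all but finitely many $n$". A preorder is *ccc* if it has no uncountable antichain (set of pairwise incompatible elements). **MA** says: for every ccc preorder and every family of fewer than $\mathfrak c$ dense subsets, some filter meets them all. Under CH, "fewer than $\mathfrak c$" means "countably many", so CH implies MA.

*Hechler forcing* is the set of pairs $(t,f)\in\omega^{<\omega}\times\omega^\omega$, where $(t',f')\le(t,f)$ iff $t\subseteq t'$, $f\le f'$, and $t'(n)\ge f(n)$ for $n\in\operatorname{dom}t'\setminus\operatorname{dom}t$. Conditions with the same $t$ are compatible, so it is ccc. For each $h\in\omega^\omega$ the conditions with $f\ge h$ are dense, and for each $n$ so are those with $n\in\operatorname{dom}t$. The union of the first coordinates in a filter meeting these sets is a function $\ge^*h$. Hence MA implies that every family of fewer than $\mathfrak c$ functions in $\omega^\omega$ has a $\le^*$-bound.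

**Definition (scale).** A *scale of length $\kappa$* is a sequence $\langle f_\xi:\xi<\kappa\rangle$ in $\omega^\omega$ with $f_\eta+1\le^*f_\xi$ for $\eta<\xi$, such that every $h\in\omega^\omega$ is $\le^*$ some $f_\xi$.

An $\omega_1$-scale in the sense "$\le^*$-increasing and dominating" can be thinned out to this form: choose indices recursively, each so large that its function dominates the countably many functions $f+1$ with $f$ chosen earlier. Under MA there is a scale of length $\mathfrak c$: enumerate $\omega^\omega$ as $\{h_\xi:\xi<\mathfrak c\}$ and let $f_\xi$ be a $\le^*$-bound of $\{f_\eta+1:\eta<\xi\}\cup\{h_\xi\}$.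

**Proposition 2.1.** Assume MA. If the $X_\alpha$ are nonempty compact metric and all but countably many are singletons, then $\langle\omega_1-\square_{\alpha<\omega_1}X_\alpha\rangle$ is paracompact.

*Proof.* The space is a full box product $\square=\square_{n<\omega}X_n$ with metrics $d_n$ (pad with singletons if necessary). Let $\langle f_\xi:\xi<\kappa\rangle$ be a scale, $\kappa=\mathfrak c$. Let $q:\square\to\nabla$ be the quotient map identifying $=^*$-equal points.

**Step 1 (the topology of $\nabla$).** The purpose is to see that $q$ is open. The saturation of a nonempty box $\prod U_n$ is $\{y:y_n\in U_n\text{ for almost all }n\}=\bigcup_N\big(\prod_{n<N}X_n\times\prod_{n\ge N}U_n\big)$, which is open. So $q$ is open, and the sets $\{[y]:y_n\in U_n\text{ for almost all }n\}$ form a base of $\nabla$.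

**Step 2 ($\nabla$ is ultraparacompact).** We produce a chain for Lemma 1.1. Let
$$E_\xi=\{([x],[y]):d_n(x_n,y_n)<2^{-f_\xi(n)}\text{ for almost all }n\},\qquad A_\xi=\bigcap_{\eta<\xi}E_\eta\quad(0<\xi<\kappa\text{ limit}).$$
The $E_\xi$ are reflexive, symmetric and decreasing, and the sets $E_\xi[x]$ are open. Since $f_\eta+1\le^*f_{\eta+1}$, the triangle inequality gives $E_{\eta+1}\circ E_{\eta+1}\subseteq E_\eta$, so each $A_\xi$ is transitive, hence an equivalence relation. Since $E_\xi\subseteq A_\xi$, each $[y]\in A_\xi[x]$ has the neighborhood $E_\xi[y]\subseteq A_\xi[y]=A_\xi[x]$, so classes are open. For the base property, let $[x]$ belong to the basic set given by $\langle U_n\rangle$. Choose $h$ such that for almost all $n$ the $2^{-h(n)}$-ball at $x_n$ is inside $U_n$, and $\xi$ with $h\le^*f_\xi$. Then $A_{\xi+\omega}[x]\subseteq E_\xi[x]$ lies in the basic set. Lemma 1.1 applies.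

**Step 3 (neighborhoods of fibers).** To transfer covers from $\square$ to $\nabla$ we show: *if $q^{-1}([x])\subseteq U$ with $U$ open, then $q^{-1}(O)\subseteq U$ for some open $O\ni[x]$.* We have $q^{-1}([x])=\bigcup_nL_n$ with $L_n=\prod_{i<n}X_i\times\prod_{i\ge n}\{x_i\}$ compact. Cover $L_n$ by finitely many boxes inside $U$, each meeting $L_n$. Their sides at coordinates $i\ge n$ contain $x_i$; let $V^n_i$ be the intersection of these finitely many sides. If $y_i\in V^n_i$ for all $i\ge n$, then the point agreeing with $y$ below $n$ and with $x$ from $n$ on lies in $L_n$, so in one of the boxes, and then $y$ lies in the same box. So $\prod_{i<n}X_i\times\prod_{i\ge n}V_i^n\subseteq U$. Put $V_i=\bigcap_{n\le i}V_i^n$, open and containing $x_i$, and $O=\{[y]:y_i\in V_i\text{ for almost all }i\}$. If $y_i\in V_i$ for all $i\ge n$, then $y_i\in V_i^n$ for all $i\ge n$, so $y\in U$.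

**Step 4 (refining a cover).** Let $\mathcal U$ be an open cover of $\square$. Each fiber is $\sigma$-compact, so it is covered by a countable $\mathcal U_x\subseteq\mathcal U$. By Step 3 there is an open $O_x\ni[x]$ with $q^{-1}(O_x)\subseteq\bigcup\mathcal U_x$. Let $\mathcal W$ be a partition of $\nabla$ into open sets refining $\{O_x\}$, say $W\subseteq O_{x(W)}$ and $\mathcal U_{x(W)}=\{U^W_n:n<\omega\}$. For fixed $n$ the family $\{q^{-1}(W)\cap U^W_n:W\in\mathcal W\}$ is discrete, because the sets $q^{-1}(W)$ partition $\square$ into open sets. Together these families are a $\sigma$-discrete open refinement of $\mathcal U$ covering $\square$. By Michael's theorem (a regular space in which every open cover has a $\sigma$-locally finite open refinement is paracompact), $\square$ is paracompact. $\square$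

## 3. An uncountable block times a countable block

Let $\omega+1$ be the convergent sequence with limit $\omega$. The simplest mixture of the two easy cases is the $\omega_1$-box product of $\omega_1$ copies of $2$ and $\omega$ copies of $\omega+1$. It is $Z\times Y$, with $Z=2^{\omega_1}$ in the $\omega_1$-box topology and $Y$ the full box product of $\omega$ copies of $\omega+1$.

The sensible first attempt is to merge the two chains. *If there is a scale of length $\omega_1$, this works.* For limit $\xi<\omega_1$ relate $(c,[x])$ and $(c',[y])$ in $Z\times\nabla$ iff $c{\restriction}\xi=c'{\restriction}\xi$ and $([x],[y])\in\bigcap_{\eta<\xi}E_\eta$. These equivalence relations decrease and have open classes, and the classes form a base: inside a neighborhood given by $\alpha$ and $E_\eta$ there is the class for any limit $\xi>\alpha,\eta$. So $Z\times\nabla$ is ultraparacompact. Step 3 goes through for fibers $\bigcup_n\{c\}\times L_n$: each $n$ needs a countable ordinal $\alpha^n$ on the $Z$-side, and $\sup_n\alpha^n<\omega_1$. Step 4 is unchanged, so $Z\times Y$ is paracompact.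

*Under MA + $\neg$CH the attempt stops here.* The $Z$-chain has length $\omega_1$ and the scale has length $\kappa=\mathfrak c>\omega_1$. This $\kappa$ is regular: if $X\subseteq\kappa$ were cofinal with $|X|<\kappa$, a bound $h$ of $\{f_\xi:\xi\in X\}$ would satisfy $h\le^*f_\zeta$ for some $\zeta$, and with $\zeta<\xi\in X$ we would get $f_\zeta+1\le^*f_\xi\le^*h\le^*f_\zeta$. Merging the chains requires a cofinal chain in $\omega_1\times\kappa$ with the coordinatewise order, and there is none. Given a cofinal chain, pick for each $\alpha<\omega_1$ a member with first coordinate $\ge\alpha$. Their second coordinates are bounded below $\kappa$. A member whose second coordinate exceeds that bound must lie above all of them, so its first coordinate is $\ge\alpha$ for every $\alpha<\omega_1$, which is impossible.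

This shows only that one method fails. Next we look for two closed sets that exploit the mismatch.

## 4. Towers, admissible sequences and the principle (F)

Neighborhoods in the mixture come in two kinds. If $x\in\omega^\omega$, then $x$ is isolated in $Y$, and a neighborhood of $(c,x)$ contains all $(c',x)$ with $c'{\restriction}\alpha=c{\restriction}\alpha$, for some countable $\alpha$. If $y\in Y$ has infinitely many coordinates equal to $\omega$, a neighborhood of $(c',y)$ constrains $y$ by a function $f\in\omega^\omega$. To make two such neighborhoods meet, let $c$ record longer and longer pieces $x{\restriction}T_\gamma$ of $x$. Let $y$ agree with $x$ on $T_\gamma$ and be $\omega$ elsewhere, and let $c'$ agree with $c$ only up to $\gamma$. The neighborhood of $(c',y)$ is given by a function $f$ chosen by an adversary who sees only the $T_\beta$ ($\beta\le\gamma$) and $x{\restriction}T_\gamma$. The neighborhoods meet if $x\ge f$ off $T_\gamma$ and $\gamma$ is beyond the countable ordinal attached to $x$. That ordinal depends on all of $x$, so we ask for uncountably many good $\gamma$.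

**Definition (tower).** A *tower* is a sequence $T^\circ=\langle T^\circ_\gamma:\gamma<\omega_1\rangle$ of subsets of $\omega$ with $T^\circ_0=\emptyset$, and $T^\circ_\beta\subseteq^*T^\circ_\gamma$, $T^\circ_\gamma\setminus T^\circ_\beta$ infinite for $\beta<\gamma$.

Towers exist. Keep all complements infinite, and at successors add half of the complement. At a limit $\gamma$ let $\gamma_n\nearrow\gamma$, pick distinct $a_n\notin T^\circ_{\gamma_0}\cup\dots\cup T^\circ_{\gamma_n}$ (this union is $\subseteq^*T^\circ_{\gamma_n}$, so co-infinite), and put $T^\circ_\gamma=\omega\setminus\{a_n:n<\omega\}$. Each $T^\circ_{\gamma_n}$ contains only finitely many $a_m$, so $T^\circ_{\gamma_n}\subseteq^*T_\gamma^\circ$. For $\beta<\gamma$ the set $T^\circ_\gamma$ contains almost all of $T^\circ_{\beta+1}\setminus T^\circ_\beta$.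

**Definition (admissible).** Fix a tower $T^\circ$. A sequence $\langle T_\gamma\rangle$ (of length $\omega_1$ or $<\omega_1$) of subsets of $\omega$ is *admissible* if for all $\gamma$, $T_\gamma\subseteq^*T_\gamma^\circ$, and for all $\beta<\gamma$, $T_\beta\subseteq^*T_\gamma$ and $T_\gamma\setminus T^\circ_\beta$ is infinite.

For example, $T^\circ$ itself is admissible. Every admissible $T_\gamma$ is co-infinite, since $T_\gamma\subseteq^*T^\circ_\gamma$ and $T^\circ_{\gamma+1}\setminus T^\circ_\gamma$ is infinite; and it is infinite if $\gamma\ge1$.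

**Principle (F).** There is a tower $T^\circ$ such that for every $\Phi$ assigning to each pair $(\tau,s)$, where $\tau=\langle T_\beta:\beta\le\gamma\rangle$ is admissible, $\gamma<\omega_1$, $s\in\omega^{T_\gamma}$, an element $\Phi(\tau,s)\in\omega^\omega$, there are an admissible $\langle T_\gamma:\gamma<\omega_1\rangle$ and $x\in\omega^\omega$ such that for uncountably many $\gamma$: $x(n)\ge\Phi(\langle T_\beta:\beta\le\gamma\rangle,x{\restriction}T_\gamma)(n)$ for all but finitely many $n\in\omega\setminus T_\gamma$.

**Theorem A (ZFC).** (F) implies that the $\omega_1$-box product of $\omega_1$ copies of $2$ and $\omega$ copies of $\omega+1$ is not normal.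

**Theorem B.** Let $V=L$ and let $\kappa\ge\omega_2$ be regular and not the successor of a cardinal of cofinality $\omega$ (e.g. $\kappa=\omega_2$). There is a ccc forcing extension satisfying MA, $\mathfrak c=\kappa$ and (F).

**Theorem C.** Assume MA + (F) (as in the models of Theorem B). For nonempty compact metric $X_\alpha$ ($\alpha<\omega_1$) the following are equivalent: the $\omega_1$-box product is normal; it is paracompact; either all but countably many $X_\alpha$ are singletons, or all but finitely many $X_\alpha$ are finite. In particular $\langle\omega_1-\square_{\alpha<\omega_1}(\omega+1)\rangle$ is not normal.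

Since Con(ZFC) gives Con(ZFC + $V{=}L$), Theorems A and B show that ZFC + MA + $\neg$CH + "some $\omega_1$-box product of compact metric spaces is not normal" is consistent relative to ZFC. So MA does not imply normality. As CH implies MA and under CH these products are paracompact, MA does not refute normality either. Whether MA + $\neg$CH outright refutes normality is not settled here.

## 5. Two closed sets that cannot be separated: proof of Theorem A

For $y\in Y$ put $\infty(y)=\{n:y(n)=\omega\}$. Basic neighborhoods of $y$ are
$$B(y,f)=\{y':y'(n)=y(n)\text{ if }n\notin\infty(y),\ y'(n)\ge f(n)\text{ if }n\in\infty(y)\},\qquad f\in\omega^\omega.$$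
If $\infty(y)$ is the set of even numbers, for instance, $B(y,f)$ fixes the odd coordinates and pushes the even ones above $f$. We have $\infty(y')\subseteq\infty(y)$ for $y'\in B(y,f)$, and points of $\omega^\omega$ are isolated.

**Step 1 (coding).** We want one coordinate of the uncountable block to hold a set and a function. Let $D$ be the set of pairs $(T,[s])$, where $T\subseteq\omega$ and $[s]$ is the $=^*$-class of $s\in\omega^T$, with the discrete topology; $|D|=\mathfrak c$. Let $C=D^{\omega_1}$ with the $\omega_1$-box topology; basic neighborhoods of $c$ are $\{c':c'{\restriction}\alpha=c{\restriction}\alpha\}$, $\alpha<\omega_1$. Group $\omega_1$ copies of $2$ into $\omega_1$ blocks of size $\omega$. The box product of each block is discrete of size $\mathfrak c$, so $C$ is homeomorphic to the $\omega_1$-box product of $\omega_1$ copies of $2$. Thus $C\times Y$ is homeomorphic to the space of Theorem A.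

Let $C_0$ be the set of $c=\langle(T_\gamma,[s_\gamma])\rangle_\gamma\in C$ with $\langle T_\gamma\rangle$ admissible for the tower of (F). Admissibility is a conjunction of conditions each depending on at most two coordinates, so $C_0$ is closed. Closed subspaces of normal spaces are normal, so it suffices that $C_0\times Y$ is not normal.

**Step 2 (the closed sets).** We define the sets and check that they are closed and disjoint. Let
$$H=\{(c,y)\in C_0\times Y:\forall\gamma\ \ \infty(y)\cap T_\gamma\text{ is finite and }y{\restriction}T_\gamma=^*s_\gamma\},$$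
$$K=\{(c,y)\in C_0\times Y:\exists\gamma\ \ \infty(y)\supseteq^*\omega\setminus T_\gamma^\circ\}.$$

*$K$ is closed.* If $(c,y)\in\overline K$, some $y'\in B(y,0)$ has $\infty(y')\supseteq^*\omega\setminus T^\circ_\gamma$ for some $\gamma$, and $\infty(y')\subseteq\infty(y)$.

*$H$ is closed.* Let $(c,y)\in(C_0\times Y)\setminus H$. First suppose $\infty(y)\cap T_\gamma$ is infinite for some $\gamma$. Choose $f$ with $f>s_\gamma$ on $\infty(y)\cap T_\gamma$. If $c'{\restriction}(\gamma+1)=c{\restriction}(\gamma+1)$ and $y'\in B(y,f)$, then $y'\ne s_\gamma$ on an infinite subset of $T_\gamma$, so $(c',y')\notin H$. Otherwise $\infty(y)\cap T_\gamma$ is finite and $y{\restriction}T_\gamma\ne^*s_\gamma$ for some $\gamma$. Every $y'\in B(y,0)$ has $y'{\restriction}T_\gamma=^*y{\restriction}T_\gamma$, so $\{c':c'{\restriction}(\gamma+1)=c{\restriction}(\gamma+1)\}\times B(y,0)$ misses $H$.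

*$H\cap K=\emptyset$.* If $\infty(y)\supseteq^*\omega\setminus T^\circ_\gamma$, then $\infty(y)\cap T_{\gamma+1}$ is infinite because $T_{\gamma+1}\setminus T^\circ_\gamma$ is. So $(c,y)\notin H$.

Now let $U\supseteq H$ and $W\supseteq K$ be open in $C_0\times Y$. We show $U\cap W\ne\emptyset$.

**Step 3 (what $U$ gives: a countable ordinal).** For $x\in\omega^\omega$ and admissible $\bar T=\langle T_\gamma:\gamma<\omega_1\rangle$ let $c_{x,\bar T}(\gamma)=(T_\gamma,[x{\restriction}T_\gamma])$. Then $(c_{x,\bar T},x)\in H$, and $x$ is isolated, so there is $\alpha(x,\bar T)<\omega_1$ with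
$$\{c\in C_0:c{\restriction}\alpha(x,\bar T)=c_{x,\bar T}{\restriction}\alpha(x,\bar T)\}\times\{x\}\subseteq U.\tag{1}$$
We will have to alter $x$ at finitely many places, so put $\alpha^*(x,\bar T)=\sup\{\alpha(x',\bar T):x'=^*x\}$. It is $<\omega_1$, because only countably many $x'$ satisfy $x'=^*x$.

**Step 4 (what $W$ gives: an adversary $\Phi$).** Let $\tau=\langle T_\beta:\beta\le\gamma\rangle$ be admissible and $s\in\omega^{T_\gamma}$. Let $y_s$ be $s$ on $T_\gamma$ and $\omega$ elsewhere. Let $c_{\tau,s}(\beta)=(T_\beta,[\bar s{\restriction}T_\beta])$ for $\beta\le\gamma$, where $\bar s\in\omega^\omega$ is any extension of $s$, and $c_{\tau,s}(\beta)=(T^\circ_\beta,[0])$ for $\beta>\gamma$. The choice of $\bar s$ is irrelevant because $T_\beta\subseteq^*T_\gamma$. Then $c_{\tau,s}\in C_0$: for $\beta\le\gamma<\beta'$ we have $T_\beta\subseteq^*T^\circ_\beta\subseteq^*T^\circ_{\beta'}$ and $T^\circ_{\beta'}\setminus T^\circ_\beta$ is infinite; pairs on the same side of $\gamma$ are clear. Since $T_\gamma\subseteq^*T^\circ_\gamma$, we have $\infty(y_s)=\omega\setminus T_\gamma\supseteq^*\omega\setminus T_\gamma^\circ$,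 so $(c_{\tau,s},y_s)\in K$. Choose $\Phi(\tau,s)\in\omega^\omega$ with
$$\{c_{\tau,s}\}\times B(y_s,\Phi(\tau,s))\subseteq W.\tag{2}$$

**Step 5 (a common point).** Apply (F) to $\Phi$ to get $\bar T$ and $x$, and pick $\gamma\ge\alpha^*(x,\bar T)$ as in its conclusion. Let $\tau=\bar T{\restriction}(\gamma+1)$ and $s=x{\restriction}T_\gamma$. Change $x$ at finitely many points of $\omega\setminus T_\gamma$ to get $x'$ with $x'\ge\Phi(\tau,s)$ on all of $\omega\setminus T_\gamma$. Then $x'\in B(y_s,\Phi(\tau,s))$, so $(c_{\tau,s},x')\in W$ by (2). Also $x'$ extends $s$, so $c_{x',\bar T}{\restriction}(\gamma+1)=c_{\tau,s}{\restriction}(\gamma+1)$, and $\alpha(x',\bar T)\le\alpha^*(x,\bar T)\le\gamma$. By (1) for $x'$, $(c_{\tau,s},x')\in U$. $\blacksquare$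

## 6. Three adversaries, and a recursion that fails at $\omega_1$

**An adversary who ignores $s$.** Suppose $\Phi(\tau,s)$ depends only on $\tau$, and MA + $\neg$CH holds. Take $T_\gamma=T^\circ_\gamma$ and let $x$ be a $\le^*$-bound of the $\omega_1$ functions $\Phi(T^\circ{\restriction}(\gamma+1))$. The conclusion of (F) holds for every $\gamma$. So the dependence on $s$ is the whole difficulty.

**An adversary who reads $s$.** Let $\Phi(\tau,s)(n)=s(\min(T_\gamma\setminus(n+1)))+1$ if $T_\gamma$ is infinite, and $\Phi(\tau,s)=0$ otherwise. For $\gamma\ge1$ the set $T_\gamma$ is infinite and co-infinite, and the requirement is $x(n)\ge x(m)+1$ for almost all $n\notin T_\gamma$, where $m>n$ is the next element of $T_\gamma$. A nondecreasing $x$ fails for every $\gamma\ge1$. So we cannot first take a nondecreasing upper bound and then hope.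

**An adversary with an $\omega_1$-scale.** Let $\langle f_\gamma:\gamma<\omega_1\rangle$ be a scale and $\Phi(\tau,s)=f_\gamma+1$ for $\tau$ of length $\gamma+1$. Given $x$, let $x\le^*f_\delta$. If $\gamma\ge\delta$ is as in (F), then on $\omega\setminus T_\gamma$ we have $f_\gamma\ge^*f_\delta\ge^*x\ge^*f_\gamma+1$, so $\omega\setminus T_\gamma$ is finite, which is false. So (F) fails if there is an $\omega_1$-scale, in particular under CH.

**The natural recursion.** For partial functions, $z\subseteq^*z'$ means that $z'(n)=z(n)$ (in particular $n\in\operatorname{dom}z'$) for almost all $n\in\operatorname{dom}z$, and $z{\restriction}[k,\infty)$ is $z$ restricted to $\operatorname{dom}z\setminus k$. Given $\Phi$, try to build $x$ from inside: partial functions $z_\gamma$ with $T_\gamma=\operatorname{dom}z_\gamma\subseteq^*T^\circ_\gamma$, and $\le^*$-increasing $g_\gamma\in\omega^\omega$ such that $g_\gamma$ is $\ge^*$ the countably many functions $\Phi(\langle T_\beta:\beta\le\gamma\rangle,s)$ with $s=^*z_\gamma$. Require for $\beta<\gamma$ that $z_\beta\subseteq^*z_\gamma$, that $T_\gamma\setminus T^\circ_\beta$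 is infinite, and that $z_\gamma\ge g_\beta$ at almost all points of $T_\gamma\setminus T_\beta$.

All countable stages work. At a successor extend $z_\gamma$ by $g_\gamma$ on the infinite set $T^\circ_{\gamma+1}\setminus(T^\circ_\gamma\cup T_\gamma)$. At a limit $\gamma$ take $\gamma_n\nearrow\gamma$ and a strictly increasing sequence $k_n$ such that, for $m<n$, $z_{\gamma_m}{\restriction}[k_n,\infty)\subseteq z_{\gamma_n}$ and $z_{\gamma_n}\ge g_{\gamma_m}$ on $T_{\gamma_n}\setminus(T_{\gamma_m}\cup k_n)$, and such that $T_{\gamma_n}\setminus k_n\subseteq T^\circ_\gamma$. Let $z_\gamma=\bigcup_nz_{\gamma_n}{\restriction}[k_n,k_{n+1})$. Then $T_\gamma\subseteq T_\gamma^\circ$, $z_{\gamma_m}\subseteq^*z_\gamma$, and $z_\gamma\ge g_{\gamma_m}$ on $T_\gamma\setminus(T_{\gamma_m}\cup k_m)$. For $\beta<\gamma$ take $\gamma_m>\beta$. Then $z_\beta\subseteq^*z_{\gamma_m}\subseteq^*z_\gamma$; almost all of the infinite set $T_{\gamma_m}\setminus T^\circ_\beta$ lies in $T_\gamma$; and on $T_\gamma\setminus T_\beta$ we have $z_\gamma\ge^*g_\beta$, inside $T_{\gamma_m}$ because $z_\gamma=^*z_{\gamma_m}$ there, outside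 it because $g_\beta\le^*g_{\gamma_m}$.

The recursion stops at $\omega_1$. We need one $z$ with $z_\gamma\subseteq^*z$ and $z\ge^*g_\gamma$ on $\operatorname{dom}z\setminus T_\gamma$ for all $\gamma<\omega_1$, and also a bound of all the $g_\gamma$ to define $x$ off $\operatorname{dom}z$. The third adversary shows that together these can be impossible. There is an obvious poset adding $z$ with finite approximations, but nothing in the recursion makes it ccc.

The way past this point has two parts.

* The $z_\gamma$ are not built by hand: each is read off from a Cohen real along an iteration. When two conditions of the final poset look incompatible, we can go back and change finitely much of the Cohen information so that they become compatible. This gives ccc.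
* The function $\Phi$ lives only in the final model, so it cannot be answered at stage $\gamma$. Instead $g_\gamma$ is a Hechler real dominating an intermediate model that already contains $\Phi(\langle T_\beta:\beta\le\gamma\rangle,s)$ for all $s=^*z_\gamma$. A guessing sequence from $\diamondsuit$ arranges this for any $\Phi$.

## 7. The ground model and the iteration

Assume $V=L$ and fix $\kappa$ as in Theorem B. GCH gives $\kappa^{<\kappa}=\kappa$ and $\mu^\omega<\kappa$ for every $\mu<\kappa$. For the latter: if $\kappa=\nu^+$, then $\operatorname{cf}\nu>\omega$, so $\nu^\omega=\nu$; if $\kappa$ is a limit cardinal, $\mu^\omega\le2^{\mu\cdot\omega}<\kappa$.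

**Guessing clubs.** Let $S=\{\lambda<\kappa:\operatorname{cf}\lambda=\omega_1\}$, a stationary set. Recall that $\diamondsuit_\kappa(S)$ says: there are $A_\lambda\subseteq\lambda$ ($\lambda\in S$) such that for every $A\subseteq\kappa$ the set $\{\lambda\in S:A\cap\lambda=A_\lambda\}$ is stationary. By Jensen, in $L$ it holds for every stationary subset of a regular uncountable cardinal. For $\lambda\in S$ let $c_\lambda\subseteq\lambda$ be a closed cofinal set of limit ordinals of order type $\omega_1$, with $c_\lambda\subseteq A_\lambda$ whenever $A_\lambda$ is club in $\lambda$. Then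
$$\text{for every club }E\subseteq\kappa\text{ in }V\text{ there is }\lambda\in S\text{ with }c_\lambda\subseteq E:\tag{3}$$
take a limit point $\lambda\in S$ of $E$ with $A_\lambda=E\cap\lambda$. Let $\langle c_\lambda(\nu):\nu<\omega_1\rangle$ be the increasing, continuous enumeration. Fix a tower $T^\circ\in V$ and put $T^\circ_{\omega_1}=\omega$.

**The iteration.** $\langle P_\xi,\dot Q_\xi:\xi<\kappa\rangle$ is a finite support iteration of ccc preorders. For $\zeta$ limit or $0$:

* $\dot Q_\zeta$ is the preorder $R^\zeta_{\omega_1}$ of Section 8 if $\zeta\in S$, and trivial otherwise;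
* $\dot Q_{\zeta+1}=\omega^{<\omega}$ is Cohen forcing, giving a real $e_\zeta\in\omega^\omega$;
* $\dot Q_{\zeta+2}$ is Hechler forcing, giving $d_\zeta\in\omega^\omega$ with $f\le^*d_\zeta$ for all $f\in\omega^\omega\cap V[G_{\zeta+2}]$;
* $\dot Q_{\zeta+n}$, $n\ge3$, is given by a bookkeeping for MA.

Here $P_\xi$ uses the coordinates $<\xi$, and $G_\xi$ is its generic filter. So $e_\zeta\in V[G_{\zeta+2}]$ is Cohen over $V[G_{\zeta+1}]$, and $d_\zeta\in V[G_{\zeta+3}]$. Cohen forcing is countable and Hechler forcing is ccc. We use that finite support iterations of ccc preorders are ccc.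

**Sizes.** We need few reals at intermediate stages. Up to forcing equivalence, each $\dot Q_\xi$ is a preorder with a largest element on a cardinal $\mu_\xi<\kappa$ from $V$, and $P_\xi$ consists of the finite support conditions $p$ with $p(\eta)$ a nice $P_\eta$-name for an element of $\mu_\eta$. By induction $|P_\xi|<\kappa$ for $\xi<\kappa$: if $P_\eta$ is ccc and $|P_\eta|<\kappa$, there are at most $(|P_\eta|\cdot\mu_\eta)^\omega<\kappa$ such names, and at limits one uses finite supports and the regularity of $\kappa$. Likewise there are fewer than $\kappa$ nice $P_\xi$-names for reals, so $V[G_\xi]$ has fewer than $\kappa$ reals, with a bound in $V$. Hence Hechler forcing at stage $\zeta+2$ can be pulled back along a surjection from some $\mu<\kappa$ onto it, sending $0$ to a largest condition. The preorder $R^\zeta_{\omega_1}$ has an underlying set in $V$ of size $\omega_1<\kappa$ and a largest element, as we shall see.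

**MA and $\mathfrak c=\kappa$.** For each $\xi<\kappa$ there are at most $\kappa^{<\kappa}=\kappa$ nice $P_\xi$-names for preorders with largest element on cardinals $\mu<\kappa$. Let the bookkeeping list all of them, each cofinally often, at the stages $\zeta+n$ with $n\ge3$. At such a stage $\xi$ we force with the listed preorder if it is ccc in $V[G_\xi]$, and trivially otherwise. Suppose all iterands are ccc; then $P_\kappa$ is ccc, and cardinals are preserved. Let $V[G]$ contain a ccc preorder on $\mu<\kappa$ with largest element, and fewer than $\kappa$ dense sets. These are coded by a subset of some $\nu<\kappa$, which has a name using fewer than $\kappa$ conditions, each with finite support, so they all lie in some $V[G_\delta]$, $\delta<\kappa$. For $\delta\le\xi<\kappa$ the preorder is ccc in $V[G_\xi]$, because an uncountable antichain there would be one in $V[G]$. It is used at some such stage, and the generic filter meets the dense sets.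

So $V[G]$ satisfies MA for ccc preorders of size $<\kappa$ (adding a largest element is harmless) and fewer than $\kappa$ dense sets. In $V[G]$ we have $\mathfrak c=\kappa$: $|P_\kappa|=\kappa$ and $\kappa^\omega=\kappa$ give $\le$, and $\kappa$ Cohen reals are added. Full MA follows. Given a ccc preorder $P$ and a family $\mathcal D$ of fewer than $\kappa$ dense sets, close off to get $Q\subseteq P$ with $|Q|<\kappa$ such that $\Delta\cap Q$ is dense in $Q$ for $\Delta\in\mathcal D$ and elements of $Q$ compatible in $P$ are compatible in $Q$. Antichains of $Q$ are antichains of $P$, so $Q$ is ccc. A filter on $Q$ meeting all $\Delta\cap Q$ generates a filter on $P$ meeting all $\Delta\in\mathcal D$.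

It remains to define $R^\lambda_{\omega_1}$ for $\lambda\in S$, to show that it is ccc, and to prove (F).

## 8. The preorders $R_\gamma$ and the partial functions $z_\gamma$

Fix $\lambda\in S$. For $\gamma<\omega_1$ let $\eta_\gamma=c_\lambda(\omega\gamma)$ and $\theta_\gamma=c_\lambda(\omega\gamma+1)$. Then $\gamma\mapsto\eta_\gamma$ is continuous and cofinal in $\lambda$, and, all these being limit ordinals,
$$\eta_\gamma+2<\theta_\gamma<\theta_\gamma+3<\eta_{\gamma+1}.\tag{4}$$
The Cohen real $e_{\eta_\gamma}$ will produce $z_\gamma\in V[G_{\eta_\gamma+2}]$. The Hechler real $g_\gamma=d_{\theta_\gamma}\in V[G_{\eta_{\gamma+1}}]$ comes after $z_\gamma$ and before $z_{\gamma+1}$.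

For $1\le\gamma\le\omega_1$ let $E_\gamma\in V$ be the set of quadruples $(k,p,\beta,F)$ with $k<\omega$, $p$ a finite partial function from $k$ to $\omega$, $\beta<\gamma$, and $F\subseteq\beta+1$ finite. For $1\le\gamma<\omega_1$ fix in $V$ a surjection $\mathrm{en}_\gamma:\omega\to E_\gamma$. The quadruple means: below $k$ the new function is $p$; from $k$ on it contains $z_\beta$; and its new values off $T_\beta$ are at least $g_\alpha$ for $\alpha\in F$.

**Definition ($R_\gamma$).** Put $z_0=\emptyset$ and always $T_\beta=\operatorname{dom}z_\beta$. Given $z_\beta$ for $\beta<\gamma$, let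
$$R_\gamma=\{(k,p,\beta,F)\in E_\gamma:\operatorname{dom}p\subseteq T^\circ_\gamma,\ T_\beta\setminus k\subseteq T^\circ_\gamma\},$$
and let $(k',p',\beta',F')\le(k,p,\beta,F)$ iff

* **(O1)** $k\le k'$, $p'{\restriction}k=p$ (so $\operatorname{dom}p'\cap k=\operatorname{dom}p$), $F\subseteq F'$;
* **(O2)** for $n\in[k,k')$: if $n\in T_\beta$, then $n\in\operatorname{dom}p'$ and $p'(n)=z_\beta(n)$; if $n\in\operatorname{dom}p'\setminus T_\beta$, then $p'(n)\ge g_\alpha(n)$ for all $\alpha\in F$;
* **(O3)** $z_\beta{\restriction}[k',\infty)\subseteq z_{\beta'}$, and $z_{\beta'}(n)\ge g_\alpha(n)$ for all $\alpha\in F$ and all $n\in T_{\beta'}\setminus T_\beta$ with $n\ge k'$.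

*Example.* In $R_1$ only $\beta=0$ occurs, $T_0=\emptyset$, and $F\subseteq\{0\}$. Clause (O3) is empty, and (O2) says that once $0\in F$, new values are $\ge g_0$. In $R_2$ one may pass from $\beta=0$ to $\beta'=1$ at $k'$ only if $z_1\ge g_\alpha$ on $T_1\setminus k'$ for all $\alpha\in F$.

The relation is reflexive, and $(0,\emptyset,0,\emptyset)$ is a largest element, since $T_0=\emptyset$ and its $F$ is empty.

**Transitivity.** Let $r_3\le r_2\le r_1$, $r_m=(k_m,p_m,\beta_m,F_m)$. Clause (O1) is clear.

(O2): for $n\in[k_1,k_2)$ use $r_2\le r_1$ and $p_3{\restriction}k_2=p_2$. Let $n\in[k_2,k_3)$. If $n\in T_{\beta_1}$, then by (O3) for $r_2\le r_1$ we have $n\in T_{\beta_2}$ and $z_{\beta_2}(n)=z_{\beta_1}(n)$, so $p_3(n)=z_{\beta_2}(n)=z_{\beta_1}(n)$. If $n\in\operatorname{dom}p_3\setminus T_{\beta_1}$ and $\alpha\in F_1$, then either $n\in T_{\beta_2}$ and $p_3(n)=z_{\beta_2}(n)\ge g_\alpha(n)$ by (O3) for $r_2\le r_1$, or $n\notin T_{\beta_2}$ and $p_3(n)\ge g_\alpha(n)$ because $\alpha\in F_2$.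

(O3): since $k_3\ge k_2$, $z_{\beta_1}{\restriction}[k_3,\infty)\subseteq z_{\beta_2}{\restriction}[k_3,\infty)\subseteq z_{\beta_3}$. Let $\alpha\in F_1$, $n\in T_{\beta_3}\setminus T_{\beta_1}$, $n\ge k_3$. If $n\in T_{\beta_2}$, then $z_{\beta_3}(n)=z_{\beta_2}(n)\ge g_\alpha(n)$ by (O3) for $r_2\le r_1$. If $n\notin T_{\beta_2}$, then $z_{\beta_3}(n)\ge g_\alpha(n)$ by (O3) for $r_3\le r_2$, as $\alpha\in F_2$.

**Reading $z_\gamma$ off the Cohen real.** Since $\langle z_\beta,g_\beta:\beta<\gamma\rangle$ is defined in $V[G_{\eta_\gamma}]$ by (4), $R_\gamma\in V[G_{\eta_\gamma}]$. For $1\le\gamma<\omega_1$ and $\sigma\in\omega^{<\omega}$ let $u^\gamma_\emptyset=(0,\emptyset,0,\emptyset)$, and let $u^\gamma_{\sigma^\frown e}=\mathrm{en}_\gamma(e)$ if this is in $R_\gamma$ and $\le u^\gamma_\sigma$, and $u^\gamma_{\sigma^\frown e}=u^\gamma_\sigma$ otherwise. Say that $r$ *occurs at* $\gamma$ if $r=u^\gamma_{e_{\eta_\gamma}{\restriction}n}$ for some $n$; the conditions occurring at $\gamma$ form a decreasing chain. Let $z_\gamma\in V[G_{\eta_\gamma+2}]$ be the union of their second coordinates.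

Whenever $r\le u^\gamma_\sigma$ in $R_\gamma$ there is $e$ with $u^\gamma_{\sigma^\frown e}=r$. So for every dense $\Delta\subseteq R_\gamma$ in $V[G_{\eta_\gamma+1}]$ the set $\{\sigma:u^\gamma_\sigma\in\Delta\}$ is dense in $\omega^{<\omega}$. As $e_{\eta_\gamma}$ is Cohen over $V[G_{\eta_\gamma+1}]$, some member of $\Delta$ occurs at $\gamma$.

**The last preorder.** $R^\lambda_{\omega_1}=R_{\omega_1}\in V[G_\lambda]$ is defined by the same clauses with $\gamma=\omega_1$. Since $T^\circ_{\omega_1}=\omega$, its underlying set is all of $E_{\omega_1}$. If $\mathcal G\subseteq R_{\omega_1}$ is generic over $V[G_\lambda]$, let $z=z_{\omega_1}$ be the union of the second coordinates of members of $\mathcal G$, let $T_{\omega_1}=\operatorname{dom}z$, and say that the members of $\mathcal G$ occur at $\omega_1$.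

**Lemma 8.1.** Let $1\le\gamma\le\omega_1$ and let $(k,p,\beta,F)$ occur at $\gamma$. Then
$$z_\gamma{\restriction}k=p;\qquad z_\beta{\restriction}[k,\infty)\subseteq z_\gamma;\qquad z_\gamma(n)\ge g_\alpha(n)\ \text{ for }\alpha\in F,\ n\in T_\gamma\setminus T_\beta,\ n\ge k.\tag{5}$$

*Proof.* For $(k,p,\beta,F)\in R_\gamma$ and $m\ge k$, the quadruple $(m,p\cup z_\beta{\restriction}[k,m),\beta,F)$ is in $R_\gamma$, because $T_\beta\setminus k\subseteq T^\circ_\gamma$. It is below $(k,p,\beta,F)$: on $[k,m)$ the new stem is $z_\beta$, and the third coordinate has not changed. So the conditions with first coordinate $\ge N$ are dense for each $N$. Since any two occurring conditions have a common occurring extension, below each occurring condition there occur conditions with arbitrarily large first coordinate.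

If $n<k$ and $n$ is in the domain of the second coordinate $p'$ of an occurring condition, take a common occurring extension with second coordinate $p''$: then $p'\subseteq p''$ and $p''{\restriction}k=p$, so $p'(n)=p(n)$. Hence $z_\gamma{\restriction}k=p$. For $n\ge k$ take an occurring extension $(k'',p'',\beta'',F'')$ of $(k,p,\beta,F)$ with $k''>n$. By what was just shown $z_\gamma{\restriction}k''=p''$, and (O2) gives the other two claims at $n$. $\square$

**Lemma 8.2.** For $\beta<\gamma<\omega_1$:

* (i) $T_\gamma\subseteq T^\circ_\gamma$;
* (ii) $T_\gamma\setminus T^\circ_\beta$ is infinite;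
* (iii) $z_\beta\subseteq^*z_\gamma$;
* (iv) for $\alpha\le\beta$, $z_\gamma(n)\ge g_\alpha(n)$ for all but finitely many $n\in T_\gamma\setminus T_\beta$.

If $\mathcal G\subseteq R_{\omega_1}$ is generic over $V[G_\lambda]$, then (iii) and (iv) hold for $\gamma=\omega_1$, i.e. with $z$ in place of $z_\gamma$, for all $\beta<\omega_1$.

*Proof.* By induction on $\gamma\le\omega_1$. (i) holds since $\operatorname{dom}p\subseteq T^\circ_\gamma$ for every condition (and $T_0=\emptyset$).

(ii) Given $(k,p,\beta_1,F)\in R_\gamma$, $\beta<\gamma$ and $N<\omega$, choose $n\ge k,N$ in $T^\circ_\gamma\setminus(T^\circ_\beta\cup T^\circ_{\beta_1})$. This set is infinite, because $T^\circ_\beta\cup T^\circ_{\beta_1}\subseteq^*T^\circ_{\max(\beta,\beta_1)}$. By (i), $n\notin T_{\beta_1}$. So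
$$\big(n+1,\ p\cup z_{\beta_1}{\restriction}[k,n)\cup\{(n,\max(\{0\}\cup\{g_\alpha(n):\alpha\in F\}))\},\ \beta_1,\ F\big)$$
is in $R_\gamma$ and extends the given condition. Thus the conditions whose second coordinate has in its domain some $n\ge N$ with $n\notin T_\beta^\circ$ are dense, and one occurs. This holds for every $N$.

(iii), (iv) Let $\alpha\le\beta<\gamma$. We claim that the conditions $(k,p,\beta'',F'')$ with $\beta''\ge\beta$ and $\alpha\in F''$ are dense. Given $(k,p,\beta_1,F)\in R_\gamma$, let $\beta''=\max(\beta,\beta_1)$. By the induction hypothesis for $\beta_1\le\beta''$ (trivial if they are equal; note that every $\alpha'\in F$ is $\le\beta_1$), and since $T_{\beta''}\subseteq T^\circ_{\beta''}\subseteq^*T^\circ_\gamma$, there is $k'\ge k$ such that $T_{\beta''}\setminus k'\subseteq T^\circ_\gamma$, $z_{\beta_1}{\restriction}[k',\infty)\subseteq z_{\beta''}$, and $z_{\beta''}(n)\ge g_{\alpha'}(n)$ for $\alpha'\in F$, $n\in T_{\beta''}\setminus T_{\beta_1}$, $n\ge k'$. Then $(k',p\cup z_{\beta_1}{\restriction}[k,k'),\beta'',F\cup\{\alpha\})$ is an extension as required.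

Let such a condition $(k,p,\beta'',F'')$ occur. By (5) and the induction hypothesis, $z_\beta\subseteq^*z_{\beta''}\subseteq^*z_\gamma$. For large $n\in T_\gamma\setminus T_\beta$: either $n\in T_{\beta''}$, so $\beta<\beta''$, and for almost all such $n$ we have $z_\gamma(n)=z_{\beta''}(n)\ge g_\alpha(n)$ by the induction hypothesis; or $n\notin T_{\beta''}$ and $z_\gamma(n)\ge g_\alpha(n)$ by (5). $\square$

## 9. $R_{\omega_1}$ is ccc: rerouting the Cohen reals

Take uncountably many conditions $r_i=(a_i,b_i,\beta_i,F_i)$ of $R_{\omega_1}$ with the $\beta_i$ increasing. Counting makes $(a_i,b_i)$ constant, and also any finite piece $z_{\beta_i}{\restriction}k$. But to extend both $r_i$ and $r_j$, $i<j$, by a condition with third coordinate $\beta_j$ and first coordinate $k$, clause (O3) needs $z_{\beta_i}{\restriction}[k,\infty)\subseteq z_{\beta_j}$ and $z_{\beta_j}\ge g_\alpha$ on $T_{\beta_j}\setminus(T_{\beta_i}\cup k)$ for $\alpha\in F_i$. Lemma 8.2 gives this only from some number on that depends on the pair $(i,j)$, and counting does not control it.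

So we work in $V$ with conditions of $P_\lambda$. A condition in $P_\lambda$ determines the Cohen reals behind $z_{\beta_j}$ only finitely. It commits $z_{\beta_j}$ to lie over some $z_{\rho^1_j}$ with $\rho^1_j<\beta_j$, which is committed to lie over some $z_{\rho_j^2}$, and so on, down to an index $\rho$ below $j$. Fodor's lemma makes $\rho$ the same for $i$ and $j$. We then change the last link of the $j$-chain from $\rho$ to $\beta_i$.

**Lemma 9.1.** $\Vdash_{P_\lambda}R_{\omega_1}$ is ccc.

*Proof.* By induction we may assume that all $\dot Q_\xi$, $\xi<\lambda$, are ccc, so $P_\xi$ is ccc for $\xi\le\lambda$. Suppose $q^*\Vdash$ "$\dot A\subseteq R_{\omega_1}$ is an uncountable antichain". For each limit $i$ with $0<i<\omega_1$ only countably many elements of $E_{\omega_1}$ have third coordinate $<i$. So there are $q_i\le q^*$ and $r_i=(a_i,b_i,\beta_i,F_i)$ with $\beta_i\ge i$ and $q_i\Vdash r_i\in\dot A$.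

**Step 1 (normalizing $q_i$).** The purpose is to make the chain of commitments explicit, with a common first coordinate. We claim that $q_i$ can be strengthened so that there are $m=m_i\ge1$, ordinals $\beta_i=\rho^0_i>\rho^1_i>\dots>\rho^{m-1}_i\ge i>\rho_i^m$, an integer $k_i\ge a_i$, and for $l<m$ objects $\sigma_i^l\in\omega^{<\omega}$, $p_i^l$ and $F_i^l\subseteq\rho_i^{l+1}+1$ such that
$$q_i(\eta_{\rho_i^l}+1)=\sigma_i^l\quad\text{and}\quad q_i{\restriction}(\eta_{\rho_i^l}+1)\Vdash u^{\rho^l_i}_{\sigma_i^l}=(k_i,p_i^l,\rho_i^{l+1},F_i^l).\tag{6}$$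

Start with $\rho^0=\beta_i$. Given $\rho^l\ge i$, strengthen $q_i{\restriction}(\eta_{\rho^l}+1)$ so that it decides the Cohen condition $q_i(\eta_{\rho^l}+1)$ to be some $\sigma^l$, and replace that coordinate by $\sigma^l$. Strengthen it further to decide $u^{\rho^l}_{\sigma^l}=(k^l,p^l,\rho^{l+1},F^l)$; this is possible because $u^{\rho^l}_{\sigma^l}$ is an element, lying in $V$, of $E_{\rho^l}$, and it is defined in $V[G_{\eta_{\rho^l}}]$. Here $\rho^{l+1}<\rho^l$. If $\rho^{l+1}\ge i$, continue. Later steps change only coordinates $\le\eta_{\rho^{l+1}}+1<\eta_{\rho^l}$ and strengthen there, so earlier decisions persist. A decreasing sequence of ordinals is finite, so we stop with some $\rho^m<i$.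

Now choose $k=k_i$ with $k\ge a_i$ and $k\ge k^l$ for all $l<m$. Strengthen $q_i{\restriction}\eta_i$ to decide $z_{\rho^m}{\restriction}k$, which is possible since $\eta_{\rho^m}+2<\eta_i$. Then treat $l=m-1,\dots,0$ in this order. When $z_{\rho^{l+1}}{\restriction}k$ is already decided by $q_i{\restriction}\eta_{\rho^l}$, the quadruple
$$(k,\ p^l\cup z_{\rho^{l+1}}{\restriction}[k^l,k),\ \rho^{l+1},\ F^l)$$
is a definite element of $E_{\rho^l}$, forced to be in $R_{\rho^l}$ and below $u^{\rho^l}_{\sigma^l}$, as in the proof of Lemma 8.1. Append to $\sigma^l$ an integer $e$ making it the value of $u^{\rho^l}_{\sigma^{l\frown}e}$. By (5), $z_{\rho^l}{\restriction}k$ is now decided by $q_i{\restriction}(\eta_{\rho^l}+2)$, and $\eta_{\rho^l}+2<\eta_{\rho^{l-1}}$ if $l>0$, so we can go on. This gives (6), and $q_i$ decides $z_{\beta_i}{\restriction}k_i=:w_i$.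

**Step 2 (uniformizing).** We make the finite data and the bottom of the chains independent of $i$. By continuity $\eta_i=\sup_{i'<i}\eta_{i'}$ for limit $i$, so the finite set $\operatorname{supp}(q_i)\cap\eta_i$ is contained in some $\eta_{h_i}$ with $h_i<i$; also $\rho_i^{m_i}<i$. By Fodor's lemma both $h_i$ and $\rho_i^{m_i}$ are constant on a stationary set; the other data below range over countable sets. So there are a stationary set $J_0$ of limit ordinals and fixed $a,b,k,w,\rho,F$ and $h>\rho$ such that for $i\in J_0$:
$$a_i=a,\ b_i=b,\ k_i=k,\ w_i=w,\ \rho_i^{m_i}=\rho,\ F_i^{m_i-1}=F,\ \operatorname{supp}(q_i)\cap\eta_i\subseteq\eta_h,\ i>h.$$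
Here $F\subseteq\rho+1$. Choose an uncountable $J\subseteq J_0$ with $\beta_i<j$ and $\operatorname{supp}(q_i)\subseteq\eta_j$ for $i<j$ in $J$. As $P_{\eta_h}$ is ccc, fix $i<j$ in $J$ and $r\in P_{\eta_h}$ below $q_i{\restriction}\eta_h$ and $q_j{\restriction}\eta_h$. Let
$$\xi=\rho_j^{m_j-1}\ge j>\beta_i,$$
and choose $M\ge k$ with $T^\circ_{\beta_i}\setminus M\subseteq T^\circ_\xi$. Strengthen $r$ to decide $z_\rho{\restriction}[k,M)=v$; this is possible in $P_{\eta_h}$ since $\rho<h$.

**Step 3 (amalgamating).** We produce a common extension of $q_i$ and $q_j$ that puts the $j$-chain on top of $z_{\beta_i}$. Let $q$ be $r$ on $\eta_h$, $q_i$ on $[\eta_h,\eta_j)$, and $q_j$ on $[\eta_j,\lambda)$. Since $\operatorname{supp}(q_i)\subseteq\eta_j$ and $\operatorname{supp}(q_j)\cap\eta_j\subseteq\eta_h$, we have $q\le q_i,q_j$. The relevant Cohen coordinates are untouched: $\eta_{\rho_i^l}+1\in[\eta_h,\eta_j)$ because $h<i\le\rho_i^l\le\beta_i<j$, and $\eta_{\rho_j^l}+1\ge\eta_j$ because $\rho_j^l\ge j$. Now strengthen $q$ at these coordinates, working upward.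

*(a) The $i$-chain: imposing the bounds of $F$, and fixing $z_{\beta_i}$ on $[k,M)$.* For $l=m_i-1,\dots,0$ append an integer to $\sigma_i^l$ so that $u^{\rho_i^l}$ becomes
$$(M,\ p_i^l\cup v,\ \rho_i^{l+1},\ F_i^l\cup F).$$
This is allowed. Inductively it is forced that $z_{\rho_i^{l+1}}{\restriction}[k,M)=v$: for $l=m_i-1$ by $r$, afterwards by (5) and the previous step. By (6) it is forced that $(k,p_i^l,\rho_i^{l+1},F_i^l)\in R_{\rho_i^l}$, so $T_{\rho_i^{l+1}}\setminus k\subseteq T^\circ_{\rho_i^l}$, and hence $\operatorname{dom}v\subseteq T^\circ_{\rho_i^l}$. Also $F\subseteq\rho+1\subseteq\rho_i^{l+1}+1$. So the new quadruple is in $R_{\rho_i^l}$. It is below $(k,p_i^l,\rho_i^{l+1},F_i^l)$, since on $[k,M)$ the new stem equals $z_{\rho_i^{l+1}}$ and the third coordinate is unchanged.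

By (5) it is now forced, for each $l<m_i$, that $z_{\rho_i^{l+1}}{\restriction}[k,\infty)\subseteq z_{\rho_i^l}$ (from the condition in (6), which also occurs), that $z_{\rho_i^l}{\restriction}[k,M)=v$, and that $z_{\rho_i^l}\ge g_\alpha$ on $T_{\rho_i^l}\setminus(T_{\rho_i^{l+1}}\cup k)$ for $\alpha\in F$. In the last statement (5) covers $n\ge M$, and there are no such $n<M$, because $T_{\rho_i^l}\cap[k,M)=\operatorname{dom}v=T_{\rho_i^{l+1}}\cap[k,M)$. Hence
$$z_\rho{\restriction}[k,\infty)\subseteq z_{\beta_i};\quad z_{\beta_i}\ge g_\alpha\text{ on }T_{\beta_i}\setminus(T_\rho\cup k)\ (\alpha\in F);\quad T_{\beta_i}\cap[k,M)=T_\rho\cap[k,M).\tag{7}$$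
For the second part, given $n\in T_{\beta_i}\setminus(T_\rho\cup k)$, take the largest $l<m_i$ with $n\in T_{\rho_i^l}$. Then $n\notin T_{\rho_i^{l+1}}$, and $z_{\beta_i}(n)=z_{\rho_i^l}(n)\ge g_\alpha(n)$. All of (7) is forced by $q{\restriction}\eta_j$, since $\eta_{\beta_i}+2<\eta_j$.

*(b) The reroute at $\xi$.* By (6) for $j$, $u^\xi=(k,p_j^{m_j-1},\rho,F)$ is forced. Append an integer so that $u^\xi$ becomes
$$(k,\ p_j^{m_j-1},\ \beta_i,\ F\cup F_i).$$
*Membership in $R_\xi$:* we have $\beta_i<\xi$ and $F\cup F_i\subseteq\beta_i+1$, as $\rho<i\le\beta_i$. The stem is unchanged. By (7), $T_{\beta_i}\cap[k,M)=T_\rho\cap[k,M)\subseteq T^\circ_\xi$, because $(k,p_j^{m_j-1},\rho,F)\in R_\xi$ gives $T_\rho\setminus k\subseteq T^\circ_\xi$. And $T_{\beta_i}\setminus M\subseteq T^\circ_{\beta_i}\setminus M\subseteq T^\circ_\xi$ by Lemma 8.2(i) and the choice of $M$. (This is what $M$ and part (a) on $[k,M)$ were for.) *Order:* (O1) is clear, (O2) is vacuous, and (O3) is the first two parts of (7).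

*(c) The rest of the $j$-chain: imposing the bounds of $F_i$.* For $l=m_j-2,\dots,0$ append an integer so that $u^{\rho_j^l}$ becomes $(k,p_j^l,\rho_j^{l+1},F_j^l\cup F_i)$. This is allowed since $F_i\subseteq\beta_i+1\subseteq j\subseteq\rho_j^{l+1}+1$, and it extends the old value because only the last coordinate has grown.

By (5) at $\xi$, $z_{\beta_i}{\restriction}[k,\infty)\subseteq z_\xi$ and $z_\xi\ge g_\alpha$ on $T_\xi\setminus(T_{\beta_i}\cup k)$ for $\alpha\in F_i$. By (5) at $\rho_j^l$ for $l<m_j-1$, $z_{\rho_j^{l+1}}{\restriction}[k,\infty)\subseteq z_{\rho_j^l}$ and $z_{\rho_j^l}\ge g_\alpha$ on $T_{\rho_j^l}\setminus(T_{\rho_j^{l+1}}\cup k)$ for $\alpha\in F_i$. Given $n\in T_{\beta_j}\setminus(T_{\beta_i}\cup k)$, take the largest $l<m_j$ with $n\in T_{\rho_j^l}$; then $z_{\beta_j}(n)=z_{\rho_j^l}(n)\ge g_\alpha(n)$. So $q$ forces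
$$z_{\beta_i}{\restriction}[k,\infty)\subseteq z_{\beta_j},\qquad z_{\beta_j}\ge g_\alpha\text{ on }T_{\beta_j}\setminus(T_{\beta_i}\cup k)\quad(\alpha\in F_i).\tag{8}$$
Also $z_{\beta_i}{\restriction}k=w=z_{\beta_j}{\restriction}k$, since $q\le q_i,q_j$.

**Step 4 (the contradiction).** We exhibit a common extension of $r_i=(a,b,\beta_i,F_i)$ and $r_j=(a,b,\beta_j,F_j)$. Let $s=(k,\ b\cup w{\restriction}[a,k),\ \beta_j,\ F_i\cup F_j)$, an element of $E_{\omega_1}=R_{\omega_1}$ because $\beta_i<j\le\beta_j$. The condition $q$ forces $s\le r_i,r_j$: (O1) is clear; on $[a,k)$ the stem of $s$ equals both $z_{\beta_i}$ and $z_{\beta_j}$, which gives (O2); (O3) is trivial for $r_j$, and for $r_i$ it is (8). Since $\beta_i<\beta_j$, $r_i\ne r_j$, and $q\Vdash r_i,r_j\in\dot A$. This contradicts that $\dot A$ is forced to be an antichain. $\square$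

So all iterands are ccc, and by Section 7, $V[G]\models$ MA + $\mathfrak c=\kappa$.

## 10. Catching the adversary: (F) in $V[G]$

We verify (F) with the tower $T^\circ$. Let $\Phi\in V[G]$ be as in (F).

**Step 1 (a club of models closed under $\Phi$).** We want ordinals $\delta$ such that $V[G_\delta]$ contains $\Phi(\tau,s)$ whenever $(\tau,s)$ lies in some $V[G_{\delta'}]$ with $\delta'<\delta$. Each $V[G_\delta]$ with $\delta<\kappa$ contains fewer than $\kappa$ pairs $(\tau,s)$, since they are coded by reals and countable ordinals. Every real of $V[G]$ lies in some $V[G_{\delta'}]$, $\delta'<\kappa$. By regularity of $\kappa$ there is $\epsilon:\kappa\to\kappa$ in $V[G]$ with $\Phi(\tau,s)\in V[G_{\epsilon(\delta)}]$ for all $(\tau,s)\in V[G_\delta]$. Since $P_\kappa$ is ccc, a name for $\epsilon(\delta)$ has only countably many possible values. Their supremum defines $\epsilon':\kappa\to\kappa$ in $V$ with $\epsilon\le\epsilon'$. Let $E\in V$ be the club of limit $\delta<\kappa$ with $\epsilon'(\delta')<\delta$ for all $\delta'<\delta$. By (3) pick $\lambda\in S$ with $c_\lambda\subseteq E$, and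 use the objects of Section 8 for this $\lambda$.

**Step 2 (the witnesses).** Let $z$ be given by the $R_{\omega_1}$-generic at stage $\lambda$. Let $f=d_\lambda$, so $g_\gamma\le^*f$ for all $\gamma<\omega_1$, because $g_\gamma\in V[G_\lambda]$. Put $x=z\cup f{\restriction}(\omega\setminus\operatorname{dom}z)$. By Lemma 8.2(i)–(iii), $\langle T_\gamma:\gamma<\omega_1\rangle$ is admissible.

**Step 3 (verification for every $\gamma$).** Let $\gamma<\omega_1$. By Lemma 8.2(iii), $z_\gamma\subseteq^*z$, so $x{\restriction}T_\gamma=^*z_\gamma$. Hence the pair $(\tau,s)=(\langle T_\beta:\beta\le\gamma\rangle,x{\restriction}T_\gamma)$ is in $V[G_{\eta_\gamma+2}]$, although $x$ itself appears only after stage $\lambda$. As $\eta_\gamma+2<\theta_\gamma\in c_\lambda\subseteq E$, we get $\Phi(\tau,s)\in V[G_{\theta_\gamma}]$, and therefore $\Phi(\tau,s)\le^*d_{\theta_\gamma}=g_\gamma$. It remains to see that $x\ge^*g_\gamma$ on $\omega\setminus T_\gamma$. On $\operatorname{dom}z\setminus T_\gamma$ this is Lemma 8.2(iv) for $z$ with $\alpha=\beta=\gamma$. Off $\operatorname{dom}z$, $x=f\ge^*g_\gamma$. So $x(n)\ge\Phi(\tau,s)(n)$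 for almost all $n\in\omega\setminus T_\gamma$, for every $\gamma<\omega_1$. This proves Theorem B. $\blacksquare$

In this model MA holds with $\mathfrak c=\kappa>\omega_1$, and by Theorem A an $\omega_1$-box product of compact metric spaces, each equal to $2$ or $\omega+1$, is not normal. **MA does not imply normality.**

## 11. Which products are normal under MA + (F): proof of Theorem C

Assume MA + (F), and let the $X_\alpha$ be nonempty compact metric.

**Step 1 (sufficiency).** The aim is to cover the two listed cases. If all but finitely many $X_\alpha$ are finite, the product is paracompact by Proposition 1.2. If all but countably many are singletons, it is paracompact by Proposition 2.1, which uses MA. Paracompact Hausdorff spaces are normal.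

**Step 2 (necessity).** We show that if neither condition holds, the space of Theorem A embeds as a closed subspace. There are then infinitely many infinite $X_\alpha$ and uncountably many $X_\alpha$ with at least two points. Choose a countably infinite $I$ with $X_\alpha$ infinite for $\alpha\in I$, and $J\subseteq\omega_1\setminus I$ of size $\omega_1$ with $|X_\alpha|\ge2$ for $\alpha\in J$. Choose closed $Z_\alpha\subseteq X_\alpha$: for $\alpha\in I$ a copy of $\omega+1$ (an infinite compact metric space contains a sequence of distinct points converging to a further point), for $\alpha\in J$ two points, otherwise one point. The product of the $Z_\alpha$ is closed, since a point outside it is already excluded by one coordinate. Its subspace topology is the $\omega_1$-box topology of the $Z_\alpha$. The one-point factors may be dropped, so it is homeomorphic to the space of Theorem A, which is not normal by (F). A closed subspace of a normal space is normal, so the whole product is not normal.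

Together, either listed condition implies paracompact, paracompact implies normal, and normal implies that one of the conditions holds. If $X_\alpha=\omega+1$ for all $\alpha<\omega_1$, neither condition holds, so $\langle\omega_1-\square_{\alpha<\omega_1}(\omega+1)\rangle$ is not normal. $\blacksquare$
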